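\title{Separating terminal sets in a matroid by linearly many elementary transformations}

\begin{abstract}
Let $\mathcal T$ be a collection of disjoint subsets of the ground set of a matroid $M$, and let $\nu_M(\mathcal T)$ be the largest connectivity between the two sides of a bipartition of $\mathcal T$. We show that at most $4\,\nu_M(\mathcal T)$ elementary transformations turn $M$ into a matroid $M'$ with $\nu_{M'}(\mathcal T)=0$. If $\mathcal T$ partitions the ground set, then $2\,\nu_M(\mathcal T)$ transformations suffice, and the constant $2$ is best possible. For general $\mathcal T$ the best constant lies between $20/9$ and $4$.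
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Fix some disjoint sets of elements of a matroid. How much must the matroid be changed before no two of these sets are connected to each other? To make the question precise we need a measure of connection and a measure of change.

Let $M$ be a matroid on a finite ground set $E$ with rank function $r=r_M$, and write $r(M)=r(E)$. The \emph{connectivity function} of $M$ is
\[
\lambda_M(A)=r(A)+r(E-A)-r(M)\qquad(A\subseteq E).
\]
If $M$ is given by a family of vectors, the dimension formula shows that $\lambda_M(A)$ is the dimension of the intersection of the span of $A$ with the span of $E-A$. For disjoint sets $A,B\subseteq E$ put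
\[
\kappa_M(A,B)=\min\{\lambda_M(C): A\subseteq C\subseteq E-B\}.
\]
Let $\mathcal T=\{T_1,\dots,T_n\}$ be a collection of disjoint subsets of $E$, the \emph{terminal sets}. Write $[n]=\{1,\dots,n\}$, $T=T_1\cup\dots\cup T_n$ and $T_X=\bigcup_{i\in X}T_i$ for $X\subseteq[n]$. The \emph{trace} of a set $A\subseteq E$ is $A\cap T$. The connectivity across the bipartition of $\mathcal T$ given by $X$ is
\[
k(X)=\kappa_M(T_X,T_{[n]-X})=\min\{\lambda_M(A): A\subseteq E \text{ has trace } T_X\},
\]
and its maximum and its mean are
\[
\nu_M(\mathcal T)=\max_{X\subseteq[n]}k(X),\qquad \bar k=2^{-n}\sum_{X\subseteq[n]}k(X)\le\nu_M(\mathcal T).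
\]
The equation $\nu_M(\mathcal T)=0$ says that $M$ is a direct sum in which different terminal sets lie in different summands (Lemma~\ref{lem:split}).

Change is measured in steps. Let $N_1,N_2$ be matroids on $E$, and suppose that some matroid $K$ on $E\cup\{e\}$, $e\notin E$, has $K\backslash e=N_1$ and $K/e=N_2$. The passage from $N_1$ to $N_2$ is a \emph{projection}, the passage from $N_2$ to $N_1$ is a \emph{lift}, and both are \emph{elementary transformations}. When $K$ is given by vectors, the projection replaces the vectors of $E$ by their images in the quotient by the span of $e$. The least number of elementary transformations that lead from $M_1$ to $M_2$ is denoted $\operatorname{dist}(M_1,M_2)$; it is symmetric, satisfies the triangle inequality, and is at most $|E|$ (Remark~\ref{rem:finite}). The quantity to be estimated is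
\[
d_M(\mathcal T)=\min\{\operatorname{dist}(M,M'): M' \text{ is a matroid on } E \text{ with } \nu_{M'}(\mathcal T)=0\}.
\]
The minimum exists because the matroid of rank $0$ has $\lambda\equiv0$.

One step changes every value of the connectivity function by at most $1$, so $d_M(\mathcal T)\ge\nu_M(\mathcal T)$, and for two terminal sets equality holds (Proposition~\ref{prop:easy}). Thus $\nu_M(\mathcal T)$ is the obvious obstruction, and one may ask how far it is from being the only one. Equality fails for three terminal sets: Section~\ref{sec:pairs} contains an example on six elements with $\nu_M(\mathcal T)=2$ and $d_M(\mathcal T)=3$. In the other direction, detaching all terminal sets by lifts alone, or by projections alone, can cost $\frac n2\,\nu_M(\mathcal T)$ steps (Example~\ref{ex:main}), so it is not immediate that $d_M(\mathcal T)$ is bounded by any function of $\nu_M(\mathcal T)$. Such a bound is known. Put $\delta_M(\mathcal T)=\max_i\kappa_M(T_i,T-T_i)=\max_i k(\{i\})$, which is at most $\nu_M(\mathcal T)$.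

\begin{theorem}[{\cite[Theorem~1.3]{link}}]\label{thm:known}
For every matroid $M$ and every collection $\mathcal T$ of disjoint subsets of $E(M)$, we have $d_M(\mathcal T)\le 2\,(\delta_M(\mathcal T)+1)\,\nu_M(\mathcal T)$.
\end{theorem}

In terms of $\nu_M(\mathcal T)$ alone this bound is quadratic, while the lower bound above is linear. The following question comes from \cite{link}.

\medskip
\noindent\textbf{Question.} \emph{Is there an absolute constant $c$ such that $d_M(\mathcal T)\le c\,\nu_M(\mathcal T)$ for every matroid $M$ and every collection $\mathcal T$ of disjoint subsets of $E(M)$?}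
\medskip

The answer is yes, and the maximum of $k$ may even be replaced by its mean.

\begin{theorem}\label{thm:A}
For every matroid $M$ and every collection $\mathcal T$ of disjoint subsets of $E(M)$ there is a matroid $M'$ on $E(M)$ with $\nu_{M'}(\mathcal T)=0$ and $\operatorname{dist}(M,M')\le 4\bar k\le 4\,\nu_M(\mathcal T)$.
\end{theorem}

\begin{theorem}\label{thm:B}
If $\mathcal T$ partitions $E(M)$, then $d_M(\mathcal T)\le 2\bar k\le 2\,\nu_M(\mathcal T)$. For every $n\ge2$ there is an example with $n$ terminal sets that partition the ground set and with $d_M(\mathcal T)=2\bar k$. The constant $2$ in the bound $d_M(\mathcal T)\le2\,\nu_M(\mathcal T)$ cannot be lowered.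
\end{theorem}

\begin{theorem}\label{thm:C}
For every $c<20/9$ there are a matroid $M$ and a collection $\mathcal T$ of disjoint subsets of $E(M)$ with $d_M(\mathcal T)>c\,\nu_M(\mathcal T)$.
\end{theorem}

So the best constant in the Question lies in $[20/9,4]$; we do not determine its exact value. The proofs do not use Theorem~\ref{thm:known}. Section~\ref{sec:prelim} reduces upper bounds on distance to rank counts. The construction is explained in Section~\ref{sec:route}, where it settles the case $T=E$; Section~\ref{sec:general} deals with the elements outside $T$, and Section~\ref{sec:lower} proves the lower bounds.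

\section{Rank functions, quotients and distance}\label{sec:prelim}

We write $X\cup e$ for $X\cup\{e\}$. A \emph{partition} of a set is a finite indexed family of pairwise disjoint sets, some possibly empty, whose union is that set. A function $g$ on $2^E$ is \emph{submodular} if $g(A)+g(B)\ge g(A\cup B)+g(A\cap B)$ for all $A,B\subseteq E$.

We recall the textbook facts that are used. A function $r\colon 2^E\to\mathbb Z$ is the rank function of a matroid exactly when $r(\emptyset)=0$, $r(X\cup e)-r(X)\in\{0,1\}$ for all $X$ and $e$, and $r$ is submodular. Submodularity applied to $X\cup e$ and $X'$ gives \emph{diminishing increments}: $r(X\cup e)-r(X)\ge r(X'\cup e)-r(X')$ for $X\subseteq X'$ and $e\notin X'$. For $C\subseteq E$, the deletion $M\backslash C=M|(E-C)$ and the contraction $M/C$ are the matroids on $E-C$ with rank functions $r(X)$ and $r(X\cup C)-r(C)$; deletions and contractions of disjoint sets commute. The rank function of a direct sum $\bigoplus_jM_j$ is $X\mapsto\sum_jr_{M_j}(X\cap E(M_j))$. The uniform matroid $U_{s,m}$ has $m$ elements and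 rank function $\min(|X|,s)$. A \emph{loop} is an element of rank $0$, and a matroid is \emph{free} if its rank function is $|X|$.

The function $\lambda=\lambda_M$ is submodular, because $A\mapsto r(A)$ and $A\mapsto r(E-A)$ are. It satisfies $\lambda(A)=\lambda(E-A)\ge0$ and $\lambda(\emptyset)=\lambda(E)=0$. Hence $k(X)=k([n]-X)$ and $k(\emptyset)=k([n])=0$.

The dual $M^*$ has rank function $r^*(A)=|A|+r(E-A)-r(E)$, so that
\begin{equation}\label{eq:dual}
\lambda(A)=r(A)+r^*(A)-|A|.
\end{equation}
Therefore $\lambda_{M^*}=\lambda_M$, and $\kappa$, $k$, $\nu$ do not change under duality. Since $(K\backslash e)^*=K^*/e$ and $(K/e)^*=K^*\backslash e$, duality exchanges projections and lifts, and $\operatorname{dist}(M_1^*,M_2^*)=\operatorname{dist}(M_1,M_2)$.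

\begin{lemma}[one step]\label{lem:step}
Let $N_1=K\backslash e$ and $N_2=K/e$ be matroids on $E$. Then $\Delta=r_{N_1}-r_{N_2}$ is nondecreasing with values in $\{0,1\}$. Consequently either $N_1=N_2$ or $r(N_1)=r(N_2)+1$, and $|\lambda_{N_1}(A)-\lambda_{N_2}(A)|\le1$ for all $A\subseteq E$.
\end{lemma}

\begin{proof}
We have $\Delta(X)=r_K(e)-\bigl(r_K(X\cup e)-r_K(X)\bigr)$. The increment in parentheses is nonnegative, nonincreasing in $X$, and equal to $r_K(e)\le1$ at $X=\emptyset$. This gives the first claim. If $\Delta(E)=0$, then $\Delta\equiv0$ and $N_1=N_2$. If $\Delta(E)=1$, then $\lambda_{N_1}(A)-\lambda_{N_2}(A)=\Delta(A)+\Delta(E-A)-1\in\{-1,0,1\}$.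
\end{proof}

For matroids $N_1,N_2$ on $E$ with rank functions $r_1,r_2$, call $N_2$ a \emph{quotient} of $N_1$ if $r_1-r_2$ is nondecreasing. It suffices to check that $r_1(X\cup e)-r_1(X)\ge r_2(X\cup e)-r_2(X)$ for all $X$ and $e\notin X$. By Lemma~\ref{lem:step}, a sequence of projections produces a quotient. The converse is our only source of upper bounds.

\begin{lemma}\label{lem:quot}
If $N_2$ is a quotient of $N_1$, then $\operatorname{dist}(N_1,N_2)\le r(N_1)-r(N_2)$.
\end{lemma}

\begin{proof}
Let $q=r(N_1)-r(N_2)$. The function $r_1-r_2$ is nondecreasing, so $0\le r_1-r_2\le q$. Let $F=\{f_1,\dots,f_q\}$ be disjoint from $E$. We look for a matroid $N$ on $E\cup F$ with $N\backslash F=N_1$, $N/F=N_2$ and $F$ of rank $q$. In such a matroid the rank of $X\cup J$, for $X\subseteq E$ and $J\subseteq F$, is at most each of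
\[
g_1(X\cup J)=r_1(X)+|J|,\qquad g_2(X\cup J)=r_2(X)+q,
\]
the second being the rank of $X\cup F$. We take $\rho=\min(g_1,g_2)$ and check the rank axioms. Both $g_i$ are submodular, and $g_1-g_2$ is nondecreasing. If $\rho(A)=g_i(A)$ and $\rho(B)=g_i(B)$ for the same $i$, then $\rho(A)+\rho(B)\ge g_i(A\cup B)+g_i(A\cap B)\ge\rho(A\cup B)+\rho(A\cap B)$. Otherwise say $\rho(A)=g_1(A)$ and $\rho(B)=g_2(B)$; then
\begin{align*}
\rho(A)+\rho(B)&=g_2(A)+g_2(B)+(g_1-g_2)(A)\\
&\ge g_2(A\cup B)+g_2(A\cap B)+(g_1-g_2)(A\cap B)\\
&=g_2(A\cup B)+g_1(A\cap B)\ \ge\ \rho(A\cup B)+\rho(A\cap B).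
\end{align*}
Adding one element raises each of the integers $g_1,g_2$ by $0$ or $1$, hence raises their minimum by $0$ or $1$; and $\rho(\emptyset)=0$. So $\rho$ is the rank function of a matroid $N$. For $X\subseteq E$ we get $\rho(X)=r_1(X)$ from $r_1-r_2\le q$, and $\rho(X\cup F)=r_2(X)+q$ from $r_1-r_2\ge0$. Thus $N\backslash F=N_1$ and $N/F=N_2$. The matroids $N/\{f_1,\dots,f_j\}\backslash\{f_{j+1},\dots,f_q\}$ for $j=0,\dots,q$ lead from $N_1$ to $N_2$, and those with indices $j-1$ and $j$ arise by deleting and by contracting $f_j$ in $N/\{f_1,\dots,f_{j-1}\}\backslash\{f_{j+1},\dots,f_q\}$.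
\end{proof}

\begin{remark}\label{rem:finite}
The matroid of rank $0$ on $E$ is a quotient of every matroid on $E$, and every matroid on $E$ is a quotient of the free matroid. So $\operatorname{dist}(M_1,M_2)$ is at most $r(M_1)+r(M_2)$ and at most $(|E|-r(M_1))+(|E|-r(M_2))$. The smaller of these is at most their mean, $|E|$. The same device, two dual routes whose mean cost is simpler than either cost, drives Lemma~\ref{lem:route}.
\end{remark}

A partition of the ground set gives two ways to break a matroid into a direct sum, one below it and one above it in the quotient order.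

\begin{lemma}\label{lem:part}
Let $(P_1,\dots,P_m)$ be a partition of the ground set $E$ of a matroid $N$. Then $\bigoplus_jN/(E-P_j)$ is a quotient of $N$, and $N$ is a quotient of $\bigoplus_jN|P_j$.
\end{lemma}

\begin{proof}
Let $X\subseteq E$ and $e\in P_j-X$. The increments of rank on adding $e$ to $X$ in $\bigoplus_jN/(E-P_j)$, in $N$ and in $\bigoplus_jN|P_j$ are the increments in $N$ on adding $e$ to $X\cup(E-P_j)$, to $X$ and to $X\cap P_j$. These three sets decrease, so the increments do not decrease.
\end{proof}

\begin{lemma}\label{lem:split}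
Let $M'$ be a matroid on $E$.
\begin{enumerate}
\item[(a)] If $M'=\bigoplus_jM'|P_j$ for a partition $(P_j)$ of $E$ in which every part meets at most one terminal set, then $\nu_{M'}(\mathcal T)=0$.
\item[(b)] If $n\ge1$ and $\nu_{M'}(\mathcal T)=0$, then there is a partition $(P_1,\dots,P_n)$ of $E$ with $T_i\subseteq P_i$ and $M'=\bigoplus_iM'|P_i$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For $X\subseteq[n]$, the union $A$ of the parts that meet $T_X$ has trace $T_X$, and $\lambda_{M'}(A)=0$ because $A$ is a union of parts.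

(b) Let $r'$ be the rank function of $M'$. If $\lambda_{M'}(A)=0$, then $M'$ is a quotient of $M'|A\oplus M'|(E-A)$ of the same rank, so the two matroids are equal by Lemma~\ref{lem:quot}; that is, $r'(X)=r'(X\cap A)+r'(X-A)$ for all $X$. For $i<n$ choose $A_i$ with trace $T_i$ and $\lambda_{M'}(A_i)=0$, and put $P_i=A_i-(A_1\cup\dots\cup A_{i-1})$; let $P_n$ be the rest of $E$. Since $T_i$ is disjoint from $A_j$ for $j\ne i$, we have $T_i\subseteq P_i$. Splitting $X$ along $A_1$, then $X-A_1$ along $A_2$, and so on, gives $r'(X)=\sum_ir'(X\cap P_i)$.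
\end{proof}

\begin{proposition}\label{prop:easy}
Always $d_M(\mathcal T)\ge\nu_M(\mathcal T)$, with equality if $n=2$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:step}, one step changes each $\lambda(A)$ by at most $1$, hence each minimum $k(X)$ and the maximum $\nu$ by at most $1$. For $n=2$ we have $\nu_M(\mathcal T)=k(\{1\})=\lambda(Z)$ for some $Z$ with trace $T_1$. By Lemma~\ref{lem:part}, $M$ is a quotient of $M'=M|Z\oplus M|(E-Z)$, and $r(M')-r(M)=\lambda(Z)$. Apply Lemmas~\ref{lem:quot} and~\ref{lem:split}(a).
\end{proof}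

\section{Project across a cut, then lift}\label{sec:route}

When $\mathcal T$ partitions $E$ we have $k(X)=\lambda(T_X)$, and Lemma~\ref{lem:part} offers two candidates for $M'$. Both can be far from $M$.

\begin{example}\label{ex:main}
Let $n\ge4$, let $M$ be the direct sum of $U_{1,n}$ on $\{a_1,\dots,a_n\}$ and $U_{n-1,n}$ on $\{b_1,\dots,b_n\}$, and let $T_i=\{a_i,b_i\}$. For $\emptyset\ne X\ne[n]$ the summands contribute $1+1-1$ and $|X|+(n-|X|)-(n-1)$ to $\lambda(T_X)$, so $k(X)=2$ and $\nu_M(\mathcal T)=2$. Here $r(M)=n$, the matroid $\bigoplus_iM|T_i$ is free of rank $2n$, and $\bigoplus_iM/(E-T_i)$ has rank $0$. A step changes the rank by at most $1$, so each candidate is at distance $n$ from $M$.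

Now fix $S\subseteq[n]$ with $2\le|S|\le n-2$, put $U=[n]-S$, and first project across this one cut, to $N_0=M/T_S\oplus M/T_U$. In $N_0$ every $a_i$ is a loop, and the $b_i$ carry $U_{|U|-1,|U|}\oplus U_{|S|-1,|S|}$. So $r(N_0)=n-2$, and this stage takes $2$ steps. Then lift to $\bigoplus_iN_0|T_i$, in which the $a_i$ are loops and the $b_i$ are independent; it has rank $n$, and this stage takes $2$ more steps. The total is $4=2\,\nu_M(\mathcal T)$ for every $n$.
\end{example}

Why is the detour cheap? In $M/T_S$ the rank of $T_i$ is $r(T_{S\cup i})-r(T_S)$. The cost of the lift is therefore governed by comparing $S$ with its neighbors $S\cup i$ in the cube $2^{[n]}$, and such comparisons cancel on average over $S$. There is one obstacle: the cost is expressed through $r$, while the hypothesis concerns $\lambda$. In the example the summand $U_{1,n}$ accounts for $1$ step and its dual $U_{n-1,n}$, which has the same connectivity function, for $3$. By \eqref{eq:dual}, however, running the construction in both $M$ and $M^*$ and adding the costs replaces $r+r^*$ by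 $\lambda$, provided the cost is linear in the rank function and vanishes on cardinality.

We carry this out for two sets $Q,Q'$ in place of $T_S,T_U$. They are allowed to overlap, which will be needed in Section~\ref{sec:general}.

\begin{lemma}\label{lem:route}
Let $Q,Q'\subseteq E$ with $Q\cup Q'=E$, and let $Y=Q\cap Q'$. Let $\mathcal P$ be a partition of $E-Q$ and $\mathcal P'$ a partition of $E-Q'$. Suppose that $Y$ and each part of $\mathcal P$ and of $\mathcal P'$ meet at most one terminal set. Then $d_M(\mathcal T)\le\frac12(\alpha+\beta+\beta')$, where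
\begin{gather*}
\alpha=\lambda(Q)+\lambda(Q')+\lambda(Y),\\
\beta=\lambda(Q)+\sum_{P\in\mathcal P}\bigl(\lambda(Q\cup P)-\lambda(Q)\bigr),\qquad
\beta'=\lambda(Q')+\sum_{P\in\mathcal P'}\bigl(\lambda(Q'\cup P)-\lambda(Q')\bigr).
\end{gather*}
\end{lemma}

\begin{proof}
Since $Q\cup Q'=E$, the sets $E-Q$, $E-Q'$, $Y$ partition $E$. Put
\[
N_0=M/Q\oplus M/Q'\oplus M/(E-Y),\qquad
M_1=\bigoplus_{P\in\mathcal P}(M/Q)|P\ \oplus\bigoplus_{P\in\mathcal P'}(M/Q')|P\ \oplus\ M/(E-Y).
\]
By Lemma~\ref{lem:part}, $N_0$ is a quotient of $M$. It is also a quotient of $M_1$, which is the direct sum of the restrictions of $N_0$ to $Y$ and to the parts of $\mathcal P$ and $\mathcal P'$. By Lemma~\ref{lem:split}(a), $\nu_{M_1}(\mathcal T)=0$. For a function $g$ on $2^E$ define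
\begin{align*}
\alpha(g)&=g(Q)+g(Q')+g(E-Y)-2g(E),\\
\beta(g)&=\sum_{P\in\mathcal P}\bigl(g(Q\cup P)-g(Q)\bigr)-\bigl(g(E)-g(Q)\bigr),
\end{align*}
and define $\beta'(g)$ as $\beta(g)$ with $Q',\mathcal P'$ in place of $Q,\mathcal P$. From $r(N_0)=3r(E)-r(Q)-r(Q')-r(E-Y)$ we get $r(M)-r(N_0)=\alpha(r)$. In $\beta(r)$ the sum is the rank of $\bigoplus_{P\in\mathcal P}(M/Q)|P$ and the subtracted term is the rank of $M/Q$, so $r(M_1)-r(N_0)=\beta(r)+\beta'(r)$. With $\gamma=\alpha(\cdot)+\beta(\cdot)+\beta'(\cdot)$, Lemma~\ref{lem:quot} gives $\operatorname{dist}(M,M_1)\le\gamma(r)$.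

The hypotheses do not mention $M$, so the same argument applied to $M^*$ yields a matroid at distance at most $\gamma(r^*)$ from $M^*$ in which $\nu$ vanishes. Its dual $M_2$ has $\nu_{M_2}(\mathcal T)=0$ and $\operatorname{dist}(M,M_2)\le\gamma(r^*)$.

The functional $\gamma$ is linear. On $g(A)=|A|$ we have $\alpha(g)=0$ because $|Q|+|Q'|=|E|+|Y|$, and $\beta(g)=\sum_{P\in\mathcal P}|P|-|E-Q|=0$, and $\beta'(g)=0$ in the same way. By \eqref{eq:dual}, $\gamma(r)+\gamma(r^*)=\gamma(\lambda)$, so $d_M(\mathcal T)\le\frac12\gamma(\lambda)$. Finally $\gamma(\lambda)=\alpha+\beta+\beta'$, as $\lambda(E)=0$ and $\lambda(E-Y)=\lambda(Y)$.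
\end{proof}

The comparison of $S$ with its neighbors in the cube is recorded by
\[
\sigma(S)=\sum_{i=1}^n\bigl(k(S\mathbin{\triangle}\{i\})-k(S)\bigr)\qquad(S\subseteq[n]),
\]
where $\triangle$ is symmetric difference. For fixed $S$ we use throughout the notation
\begin{equation}\label{eq:not}
U=[n]-S,\quad \kappa=k(S)=k(U),\quad a=\sum_{i\in U}\bigl(k(S\cup i)-\kappa\bigr),\quad a'=\sum_{i\in S}\bigl(k(U\cup i)-\kappa\bigr).
\end{equation}
For $i\in S$ the set $U\cup i$ is the complement of $S-\{i\}$, so the symmetry of $k$ gives $\sigma(S)=a+a'$. For each $i$ the map $S\mapsto S\mathbin{\triangle}\{i\}$ is a bijection of $2^{[n]}$, and hence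
\begin{equation}\label{eq:avg}
\sum_{S\subseteq[n]}\sigma(S)=0 .
\end{equation}

\begin{proposition}\label{prop:partition}
If $T=E$, then $d_M(\mathcal T)\le 2k(S)+\frac12\sigma(S)$ for every $S\subseteq[n]$.
\end{proposition}

\begin{proof}
Apply Lemma~\ref{lem:route} with $Q=T_S$, $Q'=T_U$, $\mathcal P=(T_i)_{i\in U}$ and $\mathcal P'=(T_i)_{i\in S}$; these are partitions of $E-Q$ and $E-Q'$ because $T=E$. Here $Y=\emptyset$ and $\lambda(T_X)=k(X)$, so $\alpha=2\kappa$, $\beta=\kappa+a$ and $\beta'=\kappa+a'$.
\end{proof}

By \eqref{eq:avg} the mean of $2k(S)+\frac12\sigma(S)$ over all $S$ is $2\bar k$. This proves the upper bound in Theorem~\ref{thm:B}. For the weaker bound $2\,\nu_M(\mathcal T)$ no averaging is needed: if $S$ maximizes $k$, every term of $\sigma(S)$ is nonpositive. In Example~\ref{ex:main}, the sets $S$ used there have $\sigma(S)=0$, while $S=\emptyset$ has $k(S)=0$ and $\sigma(S)=2n$; for $S=\emptyset$ the matroids $M_1$ and $M_2$ are the two expensive candidates.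

\section{Elements outside the terminal sets}\label{sec:general}

Now let $\mathcal T$ be arbitrary. We prove the following bound, whose mean over $S$ is $4\bar k$ by \eqref{eq:avg}; Theorem~\ref{thm:A} follows.

\begin{proposition}\label{prop:general}
For every $S\subseteq[n]$ we have $d_M(\mathcal T)\le4k(S)+\sigma(S)$.
\end{proposition}

Fix $S$, with the notation \eqref{eq:not}. The basic tool is that every set of trace $T_X$ has $\lambda\ge k(X)$.

\subsection{The sets}

The roles of $T_S$ and $T_{S\cup i}$ must now be played by sets that attain $k(S)$ and $k(S\cup i)$. Choose $Z$ of trace $T_S$ with $\lambda(Z)=\kappa$, and for $i\in U$ choose $A_i$ of trace $T_{S\cup i}$ with $\lambda(A_i)=k(S\cup i)$. We may take $A_i\supseteq Z$. Indeed $A_i\cap Z$ has trace $T_S$, so $\lambda(A_i\cap Z)\ge\kappa=\lambda(Z)$ and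
\[
\lambda(A_i\cup Z)\le\lambda(A_i)+\lambda(Z)-\lambda(A_i\cap Z)\le\lambda(A_i);
\]
as $A_i\cup Z$ has trace $T_{S\cup i}$, it may replace $A_i$. The set $E-Z$ has trace $T_U$ and $\lambda(E-Z)=k(U)$, so the same argument gives, for $i\in S$, a set $A_i\supseteq E-Z$ of trace $T_{U\cup i}$ with $\lambda(A_i)=k(U\cup i)$.

One would like to apply Lemma~\ref{lem:route} with $Q=Z$ and parts $A_i-Z$. Two things go wrong: these sets need not be disjoint, and they need not cover $E-Z$. We absorb the overlaps into $Q$ and collect the uncovered elements in one further part. Put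
\[
Q=Z\cup\bigcup_{\substack{i,j\in U\\ i\ne j}}(A_i\cap A_j),\qquad
Q'=(E-Z)\cup\bigcup_{\substack{i,j\in S\\ i\ne j}}(A_i\cap A_j),\qquad Y=Q\cap Q',
\]
let $B_i=A_i-Q$ for $i\in U$ and $B_i=A_i-Q'$ for $i\in S$, and let
\[
L=E-Q-\bigcup_{i\in U}B_i,\qquad L'=E-Q'-\bigcup_{i\in S}B_i .
\]
See Figure~\ref{fig:parts}. For distinct $i,j\in U$ the set $A_i\cap A_j$ has trace $T_{S\cup i}\cap T_{S\cup j}=T_S$, because the terminal sets are disjoint. So $Q$ has trace $T_S$, and by symmetry $Q'$ has trace $T_U$. Hence $Y\cap T=\emptyset$, $B_i\cap T=T_i$ for all $i$, and $L\cap T=L'\cap T=\emptyset$. The sets $B_i$ $(i\in U)$ are pairwise disjoint since $A_i\cap A_j\subseteq Q$, and together with $L$ they form a partition $\mathcal P$ of $E-Q$. The sets $B_i$ $(i\in S)$ and $L'$ form a partition $\mathcal P'$ of $E-Q'$ for the same reason. Also $Q\cup Q'\supseteq Z\cup(E-Z)=E$. So Lemma~\ref{lem:route} applies, with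
\begin{equation}\label{eq:beta}
\beta=\sum_{i\in U}\bigl(\lambda(Q\cup B_i)-\lambda(Q)\bigr)+\lambda(Q\cup L)
\end{equation}
and the symmetric expression for $\beta'$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1.1cm,y=1cm]
\fill[gray!20] (4,0) rectangle (6,0.9);
\draw (0,0) rectangle (10,0.9);
\foreach \x in {1,2,3,4,6,7,8,9} \draw (\x,0)--(\x,0.9);
\foreach \x/\t in {0.5/L',1.5/B_1,2.5/B_2,3.5/B_3,5/Y,6.5/B_4,7.5/B_5,8.5/B_6,9.5/L}
  \node at (\x,0.45) {$\t$};
\draw[<->] (0,1.25)--node[fill=white,pos=0.35]{$Q$}(6,1.25);
\draw[<->] (4,1.7)--node[fill=white,pos=0.65]{$Q'$}(10,1.7);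
\draw[<->] (0,-0.4)--node[fill=white]{$Z$}(5,-0.4);
\draw[<->] (5,-0.4)--node[fill=white]{$E-Z$}(10,-0.4);
\end{tikzpicture}
\caption{The partition of the ground set $E$, drawn as a strip, for $S=\{1,2,3\}$ and $U=\{4,5,6\}$. The part $B_i$ contains the terminal set $T_i$; the parts $L$, $L'$, $Y$ contain no terminal element. The sets $Q\supseteq Z$ and $Q'\supseteq E-Z$ overlap in $Y$.}
\label{fig:parts}
\end{figure}

\begin{example}\label{ex:U24}
Let $M=U_{2,4}$ on $\{t_1,t_2,t_3,g\}$ with $T_i=\{t_i\}$. Sets of size $1$ or $3$ have $\lambda=1$ and sets of size $2$ have $\lambda=2$, so $k(X)=1$ for $\emptyset\ne X\ne[3]$. For $S=\{1\}$ all choices are forced: $Z=\{t_1\}$, $A_2=\{t_1,t_2,g\}$, $A_3=\{t_1,t_3,g\}$, $A_1=E$. The sets $A_2,A_3$ overlap outside $Z$. We get $Q=\{t_1,g\}$, $Q'=\{t_2,t_3,g\}$, $Y=\{g\}$, $B_i=\{t_i\}$ and $L=L'=\emptyset$. Thus $\lambda(Q)=2$ exceeds $\kappa=1$ and $\alpha=2+1+1=4$; but $\beta=(1-2)+(1-2)+2=0$ and $\beta'=(0-1)+1=0$, and Lemma~\ref{lem:route} gives $d_M(\mathcal T)\le2$.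
\end{example}

\subsection{The estimates}

Enlarging $Z$ to $Q$ has a price, the \emph{excess} $x=\lambda(Q)-\kappa\ge0$; put also $x'=\lambda(Q')-\kappa\ge0$. We have no direct upper bound for $x$. As the example suggests, what the excess adds to $\alpha$ it removes from $\beta$. The reason is that $Q$ consists of elements covered at least twice by the $A_i$, and the following lemma turns multiple covers into inequalities.

\begin{lemma}[uncrossing]\label{lem:uncross}
Let $g$ be submodular on $2^E$, let $D_1,\dots,D_m\subseteq E$, and let $E_t$ be the set of elements that lie in at least $t$ of the $D_i$. Then $\sum_{i=1}^mg(D_i)\ge\sum_{t=1}^mg(E_t)$.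
\end{lemma}

\begin{proof}
Induction on $m$; for $m=1$ the two sides agree. Let $E=E'_0\supseteq E'_1\supseteq\dots\supseteq E'_{m-1}$ be the corresponding sets for $D_1,\dots,D_{m-1}$, and let $C_t=E'_{t-1}\cap D_m$ for $1\le t\le m$. Then $C_1=D_m$, $C_m=E_m$, and for $1\le t\le m-1$ we have $E'_t\cup C_t=E_t$ and $E'_t\cap C_t=C_{t+1}$. Summing $g(E'_t)+g(C_t)\ge g(E_t)+g(C_{t+1})$ over $1\le t\le m-1$ and canceling $g(C_2),\dots,g(C_{m-1})$ gives $\sum_{t=1}^{m-1}g(E'_t)+g(D_m)\ge\sum_{t=1}^mg(E_t)$. Now use the induction hypothesis.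
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:general}]
We bound the two terms of \eqref{eq:beta}. Note first that if $|U|\le1$, then $Q=Z$ and $x=0$, while if $|U|\ge2$, then $Q$ is exactly the set of elements lying in at least two of the $A_i$ $(i\in U)$, because $Z$ is contained in all of them.

\emph{The sum over $U$ is at most $a-2x$.} Let $D_i=A_i\cap Q$ for $i\in U$; it has trace $T_S$. Since $Q\cup B_i=Q\cup A_i$, submodularity gives
\[
\lambda(Q\cup B_i)-\lambda(Q)\le\lambda(A_i)-\lambda(D_i)=\bigl(k(S\cup i)-\kappa\bigr)-\bigl(\lambda(D_i)-\kappa\bigr).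
\]
It remains to show $\sum_{i\in U}(\lambda(D_i)-\kappa)\ge2x$. If $|U|\le1$, each term is nonnegative and $x=0$. If $|U|\ge2$, apply Lemma~\ref{lem:uncross} to $(D_i)_{i\in U}$. Every element of $Q$ lies in at least two of the $D_i$, so $E_1=E_2=Q$; and each $E_t$ with $t\le|U|$ has trace $T_S$, since every $D_i$ does. Hence $\sum_{i\in U}\lambda(D_i)\ge2(\kappa+x)+(|U|-2)\kappa=|U|\kappa+2x$.

\emph{The term $\lambda(Q\cup L)$ is at most $2\kappa+a$.} The set $L$ is described only through its complement $W=E-L=Q\cup\bigcup_{i\in U}A_i$, so we estimate $\lambda(L)=\lambda(W)$ and claim that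
\begin{equation}\label{eq:W}
\lambda(W)\le a+\kappa-x .
\end{equation}
If $|U|\ge2$, apply Lemma~\ref{lem:uncross} to $(A_i)_{i\in U}$. Here $E_1=W$ and $E_2=Q$. For $2\le t\le|U|$ the set $E_t$ has trace $T_S$, since $T_S$ lies in every $A_i$ and each element of $T_U$ lies in exactly one. Therefore
\[
a+|U|\kappa=\sum_{i\in U}\lambda(A_i)\ge\lambda(W)+(\kappa+x)+(|U|-2)\kappa,
\]
which is \eqref{eq:W}. If $U=\{i\}$, then $W=A_i$, $x=0$ and $\lambda(A_i)=k(S\cup i)=a+\kappa$. If $U=\emptyset$, then $W=Z$ and $\lambda(W)=\kappa=k([n])=0$, $a=x=0$. From \eqref{eq:W}, and since $Q$ and $L$ are disjoint,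
\[
\lambda(Q\cup L)\le\lambda(Q)+\lambda(L)\le(\kappa+x)+(a+\kappa-x)=2\kappa+a .
\]

Together, $\beta\le2\kappa+2a-2x$. The construction is unchanged when $(S,Z,Q,L)$ and $(U,E-Z,Q',L')$ are exchanged, so $\beta'\le2\kappa+2a'-2x'$. Finally $\lambda(Y)\le\lambda(Q)+\lambda(Q')-\lambda(E)=2\kappa+x+x'$, whence $\alpha\le4\kappa+2x+2x'$. The excesses cancel:
\[
\alpha+\beta+\beta'\le8\kappa+2a+2a',
\]
and Lemma~\ref{lem:route} gives $d_M(\mathcal T)\le4\kappa+a+a'=4k(S)+\sigma(S)$.
\end{proof}

\begin{remark}
Compare with Proposition~\ref{prop:partition}, where $\alpha+\beta+\beta'=4\kappa+a+a'$. Once the excesses cancel, the additional $4\kappa+a+a'$ has two sources: the estimate for $\lambda(Y)$ contributes $2\kappa$, and the estimates for $\lambda(Q\cup L)$ and $\lambda(Q'\cup L')$ contribute $\kappa+a$ and $\kappa+a'$. Some loss is unavoidable by Theorem~\ref{thm:C}.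
\end{remark}

\section{Lower bounds}\label{sec:lower}

\subsection{Counting lifts along a chain}

To beat the bound $d_M(\mathcal T)\ge\nu_M(\mathcal T)$ we treat projections and lifts separately. Their difference is fixed by the ranks, so it is enough to bound the number of lifts from below, and for that we need a quantity that projections cannot increase.

\begin{lemma}\label{lem:chain}
Let $X_1\subseteq Y_1\subseteq X_2\subseteq Y_2\subseteq\dots\subseteq X_q\subseteq Y_q\subseteq E$, and for a matroid $N$ on $E$ put $\Psi(N)=\sum_{j=1}^q\bigl(r_N(Y_j)-r_N(X_j)\bigr)$. Then for all matroids $M,M'$ on $E$,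
\[
\operatorname{dist}(M,M')\ge r(M)-r(M')+2\bigl(\Psi(M')-\Psi(M)\bigr).
\]
\end{lemma}

\begin{proof}
Take a shortest sequence of elementary transformations from $M$ to $M'$, with $p$ projections and $u$ lifts. No step fixes the matroid, so by Lemma~\ref{lem:step} each projection lowers the rank by $1$ and each lift raises it by $1$. Thus $p-u=r(M)-r(M')$ and $\operatorname{dist}(M,M')=p+u=r(M)-r(M')+2u$. For $N_1,N_2,\Delta$ as in Lemma~\ref{lem:step},
\[
\Psi(N_1)-\Psi(N_2)=\sum_j\bigl(\Delta(Y_j)-\Delta(X_j)\bigr)\in\{0,1\},
\]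
because $\Delta$ is nondecreasing with values in $\{0,1\}$ and so jumps at most once along the chain. Hence a projection does not increase $\Psi$ and a lift increases it by at most $1$, which gives $u\ge\Psi(M')-\Psi(M)$.
\end{proof}

Let $n\ge1$, let $\nu_{M'}(\mathcal T)=0$, and let $(P_1,\dots,P_n)$ be a partition as in Lemma~\ref{lem:split}(b). We want a chain with $\Psi(M')\ge\frac12r(M')$, so that the unknown rank of $M'$ drops out of Lemma~\ref{lem:chain}, and with $\Psi(M)$ small. Given an ordering of $[n]$, let $P_{<i}$ be the union of the parts $P_j$ with $j$ before $i$. For any sets $R_i\subseteq P_i$, the pairs $P_{<i}\subseteq P_{<i}\cup R_i$, listed in the given order, form a chain, since $P_{<i}\cup P_i=P_{<j}$ when $j$ immediately follows $i$. For this chain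
\begin{equation}\label{eq:Psi}
\Psi(N)=\sum_{i=1}^n\bigl(r_N(P_{<i}\cup R_i)-r_N(P_{<i})\bigr).
\end{equation}
In $M'$ the earlier parts are independent of $P_i$, so $\Psi(M')=\sum_ir_{M'}(R_i)$. In $M$ the $i$th term vanishes if adding $R_i$ to $P_{<i}$ does not raise the rank. Since we know nothing else about $M'$, we choose the chain at random so that every element is selected half of the time.

\begin{lemma}\label{lem:half}
With $M'$ and $(P_i)$ as above, choose an ordering of $[n]$ and sets $R_i\subseteq P_i$ at random in such a way that, for every $i$, each element of $P_i$ lies in $R_i$ with probability at least $\frac12$. Then $\operatorname{dist}(M,M')\ge r(M)-2\,\mathbb E\,\Psi(M)$, with $\Psi$ as in \eqref{eq:Psi}.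
\end{lemma}

\begin{proof}
Let $I_i$ be a basis of $M'|P_i$, so $\sum_i|I_i|=r(M')$. Subsets of $I_i$ are independent, hence $r_{M'}(R_i)\ge|R_i\cap I_i|$ and $\mathbb E\,\Psi(M')\ge\frac12\sum_i|I_i|=\frac12r(M')$. Take expectations in Lemma~\ref{lem:chain}.
\end{proof}

Both examples below are direct sums $M=\bigoplus_jM_j$. Then $\lambda_M(A)=\sum_j\lambda_{M_j}(A\cap E(M_j))$, and the sets $A\cap E(M_j)$ can be chosen independently, so $k(X)$ is the sum of the corresponding minima in the summands. In the same way $\Psi(M)$ is a sum of contributions of the summands.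

\subsection{Parallel pairs}\label{sec:pairs}

Let $n\ge2$ and $m=\binom n2$. Let $M$ be the direct sum, over all pairs $\{i,j\}\subseteq[n]$, of copies of $U_{1,2}$ on $\{(i,j),(j,i)\}$, and let $T_i=\{(i,j):j\ne i\}$. The sets $T_i$ partition $E$, and $r(M)=m$. A copy of $U_{1,2}$ contributes $1$ to $\lambda(T_X)$ if $X$ contains exactly one of $i,j$ and $0$ otherwise. So $k(X)=|X|(n-|X|)$ is the number of edges of $K_n$ between $X$ and its complement, and $\nu_M(\mathcal T)=\lfloor n^2/4\rfloor$. Each pair is split by half of the sets $X$, so $\bar k=m/2$.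

\begin{proof}[End of the proof of Theorem~\ref{thm:B}]
We show that $d_M(\mathcal T)=m=2\bar k$. The upper bound was proved in Section~\ref{sec:route}. Let $\nu_{M'}(\mathcal T)=0$. Since the $T_i$ partition $E$, we have $P_i=T_i$. Order $[n]$ uniformly at random and let $R_i=\{(i,j):j\text{ before }i\}$. Each element $(i,j)$ is selected with probability $\frac12$. If $(i,j)\in R_i$, then $(j,i)\in P_{<i}$ already accounts for the rank of its copy of $U_{1,2}$, so $\Psi(M)=0$ for every ordering. Lemma~\ref{lem:half} gives $\operatorname{dist}(M,M')\ge r(M)=m$. Finally $d_M(\mathcal T)/\nu_M(\mathcal T)\ge\binom n2/(n^2/4)=2-2/n$, which exceeds any given $c<2$ for large $n$.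
\end{proof}

For $n=3$ this is the example with $\nu_M(\mathcal T)=2$ and $d_M(\mathcal T)=3$ promised in Section~\ref{sec:intro}.

\subsection{Four-point lines}

To exceed the ratio $2$ we must use elements outside $T$. The building block is Example~\ref{ex:U24}: there the element $g$ keeps $k$ at $1$ by joining whichever side of the cut is larger, whereas $M'$ has to place $g$ once and for all.

Let $n\ge3$ and $m=\binom n3$. For each triple $\tau\subseteq[n]$ take a copy of $U_{2,4}$, called a \emph{line}, on a set $C_\tau=\{t_{\tau,i}:i\in\tau\}\cup\{g_\tau\}$. Let $M$ be the direct sum of these lines, so $r(M)=2m$, and let $T_i=\{t_{\tau,i}:i\in\tau\}$. By Example~\ref{ex:U24} and additivity, $k(X)$ is the number of triples that meet both $X$ and $[n]-X$. For $|X|=s$ this number is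
\begin{equation}\label{eq:triples}
\binom s2(n-s)+s\binom{n-s}2=\tfrac12\,s(n-s)(n-2).
\end{equation}

\begin{proposition}\label{prop:lines}
For this matroid, $d_M(\mathcal T)\ge5m/3$.
\end{proposition}

\begin{proof}
Let $\nu_{M'}(\mathcal T)=0$, with parts $P_i\supseteq T_i$. The three elements $t_{\tau,i}$ of a line lie in distinct parts, but $g_\tau$ may lie in any part. Order $[n]$ uniformly at random, toss an independent fair coin for each line, and define $R_i\cap C_\tau$ for each $i$ and $\tau$ as follows.
\begin{enumerate}
\item[(1)] If $|P_{<i}\cap C_\tau|\ge2$, put $R_i\cap C_\tau=P_i\cap C_\tau$.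
\item[(2)] If $|P_{<i}\cap C_\tau|=1$, $|P_i\cap C_\tau|=2$ and the coin of $\tau$ shows heads, put $R_i\cap C_\tau=P_i\cap C_\tau$.
\item[(3)] Otherwise put $R_i\cap C_\tau=\emptyset$.
\end{enumerate}
Rule (1) selects elements at no cost, since two points already have the full rank of a line. Rule (2) is a correction for the one configuration in which rule (1) does not select often enough.

\emph{Each element is selected with probability $\frac12$.} Suppose first that the four elements of $C_\tau$ lie in four distinct parts. Rule (2) never applies, and an element is selected exactly when its part is third or fourth among these four parts, with probability $\frac12$. Otherwise $g_\tau$ shares a part $P$ with one element $t$, and the other two elements $t',t''$ lie in two further parts. The element $t'$ is alone in its part, so it is selected only by rule (1). This happens exactly when $P$ precedes the part of $t'$, for without $P$ only $t''$ can come earlier. The probability is $\frac12$, and the same holds for $t''$. The elements $g_\tau,t$ are selected by rule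 (1) when $P$ is last among the three parts, and by rule (2) when $P$ is second and the coin shows heads; the probability is $\frac13+\frac13\cdot\frac12=\frac12$.

\emph{The cost in $M$.} The contribution of $C_\tau$ to the $i$th term of $\Psi(M)$ is $2-2=0$ under rule (1), is $2-1=1$ under rule (2), and is $0$ under rule (3). At most one part contains two elements of $C_\tau$, and rule (2) applies to it with probability $\frac13\cdot\frac12$. So $\mathbb E\,\Psi(M)\le m/6$, and Lemma~\ref{lem:half} gives $\operatorname{dist}(M,M')\ge2m-m/3=5m/3$.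
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Let $n=2h\ge4$. The number \eqref{eq:triples} is largest at $s=h$, so $\nu_M(\mathcal T)=h^2(h-1)$, while $m=\frac23h(2h-1)(h-1)$. By Proposition~\ref{prop:lines},
\[
\frac{d_M(\mathcal T)}{\nu_M(\mathcal T)}\ge\frac53\cdot\frac{2(2h-1)}{3h}=\frac{20}9-\frac{10}{9h},
\]
which exceeds any given $c<20/9$ for large $h$.
\end{proof}

\begin{remark}
A triple is split by three quarters of the sets $X$, so $\bar k=3m/4$ and Proposition~\ref{prop:lines} reads $d_M(\mathcal T)\ge\frac{20}9\bar k$. Thus the bound $2\bar k$ of Theorem~\ref{thm:B} fails without the hypothesis $T=E$ for every $n\ge3$. For $n=3$, the single line of Example~\ref{ex:U24}, we get $d_M(\mathcal T)=2$ while $2\bar k=\frac32$. These examples cannot close the gap between $20/9$ and $4$: passing to the matroid of rank $0$ shows $d_M(\mathcal T)\le2m$, and for $n=2h$ this is $\frac{4(2h-1)}{3h}\,\nu_M(\mathcal T)<\frac83\,\nu_M(\mathcal T)$.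
\end{remark}

\begin{thebibliography}{9}

\bibitem{link}
\emph{Matroid T-connectivity},
\texttt{http://www.math.uwaterloo.ca/\textasciitilde jfgeelen/Publications/link.pdf}.

\end{thebibliography}
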